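# Coloring $2P_2$-free and $P_5$-free graphs with the number of colors as parameter

## 1. Numbers on flags, and a graph built from them

Start with a finite simple graph $\Gamma$, whose vertices we call *nodes*. A *flag* of $\Gamma$ is a pair $(p,e)$ where $e$ is an edge and $p$ is an end of $e$. Let $\Phi$ be the set of flags, so $|\Phi|=2|E(\Gamma)|$. A triangle, for instance, has six flags. We are going to write a number on every flag, subject to two kinds of conditions that pull in opposite directions.

**Definition (threshold system).** A threshold system consists of an integer $m\ge 1$, a finite simple graph $\Gamma$, and for every node $p$ a finite set $\mathcal C_p$ of *clauses* at $p$. A clause at $p$ is a function $\pi$ from a nonempty set $\operatorname{dom}\pi$ of flags at $p$ to $\{0,\dots,m\}$; for the other flags $f$ at $p$ we put $\pi(f)=-1$. The system is *satisfiable* if there is $t:\Phi\to\{0,\dots,m\}$ such that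

* (E) $t(p,e)+t(p',e)\ge m$ for every edge $e=\{p,p'\}$ of $\Gamma$;
* (C) for every node $p$ and every clause $\pi\in\mathcal C_p$ there is $f\in\operatorname{dom}\pi$ with $t(f)\le\pi(f)$.

So a clause is a disjunction of upper bounds on the numbers around one node, and we write it that way: "$t(f)\le 3$ or $t(f')\le 5$". Condition (E) wants the numbers large, the clauses want them small.

**Definition (the graph $G$ of a system).** The vertices of $G$ are:

* for each node $p$, a set $A_p$ with one vertex $a$ for each clause $\pi_a\in\mathcal C_p$;
* for each edge $e$, a set $B_e=\{b_e^1,\dots,b_e^m\}$; we order the two ends of $e$ as $p,p'$ and put $\rho_{(p,e)}(b_e^j)=j$ and $\rho_{(p',e)}(b_e^j)=m+1-j$, so that all these values lie in $\{1,\dots,m\}$;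
* for each flag $f$, a vertex $v_f$, with $\rho_f(v_f)=0$.

The following pairs of distinct vertices are non-adjacent, and all other pairs are adjacent.

* (N1) Two vertices of the same $A_p$; two vertices of the same $B_e$.
* (N2) For a flag $f=(p,e)$: $v_f$ and every vertex of $B_e$.
* (N3) For a flag $f=(p,e)$, $a\in A_p$ and $y\in B_e\cup\{v_f\}$: non-adjacent if and only if $\pi_a(f)\ge\rho_f(y)$.

Two consequences will be used repeatedly. The vertices $v_f$ form a clique of size $|\Phi|$. And for $f=(p,e)$ the non-neighbors of $v_f$ are exactly the vertices of $B_e$ and those $a\in A_p$ with $f\in\operatorname{dom}\pi_a$, because $\pi_a(f)\ge\rho_f(v_f)=0$ holds exactly when $f\in\operatorname{dom}\pi_a$.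

Here is the smallest interesting example. Let $\Gamma$ be a single edge $e=\{p,p'\}$ with flags $f=(p,e)$, $f'=(p',e)$. Take one clause $a$ at $p$, "$t(f)\le h$", and one clause $a'$ at $p'$, "$t(f')\le h'$", with $0\le h,h'\le m$. The system is satisfiable if and only if $h+h'\ge m$.

Now look at $G$ and try to color it with two colors. The vertices $v_f,v_{f'}$ are adjacent; call their colors $f$ and $f'$. The vertex $a$ is adjacent to $v_{f'}$, so it gets color $f$; likewise $a'$ gets color $f'$. By (N3), $a$ is adjacent to $b_e^j$ exactly when $j>h$, so these $b_e^j$ must get color $f'$. And $a'$ is adjacent to $b_e^j$ exactly when $m+1-j>h'$, that is $j\le m-h'$, so these must get color $f$. The remaining pairs do no harm: $aa'$ is an edge between different colors, and $B_e$ is independent and has no edges to $v_f,v_{f'}$. So a 2-coloring exists unless some $j$ satisfies $h<j\le m-h'$, that is, unless $h+h'<m$. The graph is 2-colorable exactly when the system is satisfiable. For $m=1$ and $h=h'=0$, $G$ has the five vertices $v_f,v_{f'},a,a',b$, and its complement is the path $a,v_f,b,v_{f'},a'$; the triangle $a,a',b$ prevents a 2-coloring.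

What is this for? We shall prove that $G$ is $|\Phi|$-colorable if and only if the system is satisfiable (Lemma 5), and that $G$ never contains two disjoint edges with no edge between them as an induced subgraph (Lemma 6). The number of colors is $2|E(\Gamma)|$. It depends neither on $m$ nor on the number of clauses. So a fixed number of colors carries numbers from a range as large as we please, inside a very restricted class of graphs. That is what it takes to show that the number of colors is a bad parameter on this class.

## 2. Fixed-parameter tractability in the number of colors

All graphs are finite and simple. $P_n$ is the path and $C_n$ the cycle on $n$ vertices, $G_1+G_2$ is the disjoint union, and $rG$ is the disjoint union of $r$ copies of $G$. Thus $2P_2$ is two disjoint edges, and $rP_1+P_3$ is a three-vertex path together with $r$ isolated vertices. A graph is $H$-*free* if it has no induced subgraph isomorphic to $H$, and $\mathcal H$-free if it is $H$-free for every $H\in\mathcal H$. The complement of $G$ is $\overline G$; note $\overline{2P_2}=C_4$. A graph is *chordal* if it has no induced cycle of length at least 4. The *girth* is the length of a shortest cycle ($\infty$ for forests).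

The Coloring problem takes a graph $G$ and an integer $k$ and asks for a map $c:V(G)\to\{1,\dots,k\}$ with $c(u)\ne c(v)$ for every edge $uv$. When $k$ is fixed it is called $k$-Coloring. In List $k$-Coloring every vertex $v$ comes with a list $L(v)\subseteq\{1,\dots,k\}$, and we want a coloring with $c(v)\in L(v)$ for all $v$; such a coloring is an $L$-*coloring*. An edge whose two ends both have list $\{1\}$, for example, has no $L$-coloring.

A problem is *fixed-parameter tractable* (FPT) with parameter $k$ if it can be solved in time $f(k)\cdot|V(G)|^{O(1)}$ for some function $f$ of $k$ only. This is much more than a polynomial algorithm for every fixed $k$: running time $n^{k}$ is polynomial for each fixed $k$, but the exponent grows with $k$.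

A *parameterized reduction* maps an instance with parameter $K$ to an equivalent instance whose parameter is bounded by a function of $K$, in time $f(K)$ times a polynomial in the instance size. A problem is W[1]-*hard* if every problem in the class W[1] has a parameterized reduction to it. Parameterized reductions compose, and FPT $\subseteq$ W[1]; so if a W[1]-hard problem is FPT, then FPT $=$ W[1]. ETH, the Exponential Time Hypothesis, says that for some $\delta>0$ there is no $2^{\delta n}n^{O(1)}$-time algorithm for 3-SAT with $n$ variables; we use it only through one published theorem.

Hoàng et al. proved that $k$-Coloring can be solved in polynomial time on $P_5$-free graphs for every integer $k$. Also, Coloring is FPT with parameter $k$ on $(rP_1+P_2)$-free graphs for every fixed $r$. The question, from "Choosability on $H$-Free Graphs" (doi:10.1016/j.ipl.2012.12.003), is whether Coloring restricted to $P_5$-free graphs is FPT with parameter $k$. The answer is no, unless FPT $=$ W[1]. Some assumption of this kind is unavoidable: if P $=$ NP, then Coloring is polynomial on all graphs.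

**Theorem 1.** Coloring with parameter $k$ is W[1]-hard on $2P_2$-free graphs, hence on $P_5$-free graphs. So it is not fixed-parameter tractable on $P_5$-free graphs unless FPT $=$ W[1].

The word "hence" is one line: in a path $v_1v_2v_3v_4v_5$ the edges $v_1v_2$ and $v_4v_5$ induce $2P_2$, so every $2P_2$-free graph is $P_5$-free.

**Theorem 2.**

* (a) For every fixed $g\ge4$, Coloring with parameter $k$ is W[1]-hard on graphs whose complement has no induced cycle $C_\ell$ with $4\le\ell\le g$. Hence it is W[1]-hard on $\mathcal H$-free graphs for every finite family $\mathcal H$ of graphs whose complements are all non-chordal.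
* (b) Assuming ETH, for no function $f$ is there an algorithm with running time $f(k)\,n^{o(k/\log k)}$ for Coloring on $2P_2$-free graphs, nor on the class in (a) for fixed $g$.
* (c) On $2P_2$-free graphs Coloring can be solved in time $n^{2k+O(1)}$, so (b) is tight up to the factor $\log k$ in the exponent.

For $g=4$ the class in (a) is exactly the class of $2P_2$-free graphs. Examples of graphs $H$ with non-chordal complement are $2P_2$ (complement $C_4$), $C_5$ (its own complement), and $\overline{C_6}$.

**Theorem 3.** List $k$-Coloring on $(rP_1+P_3)$-free graphs is fixed-parameter tractable with parameter $k+r$.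

**Corollary 4.** Let $H$ be a graph that is not $rP_1+P_4$ for any $r\ge1$. If $H$ is an induced subgraph of $P_4$ or of $rP_1+P_3$ for some $r$, then Coloring on $H$-free graphs is FPT in $k$. Otherwise it is not FPT unless FPT $=$ W[1].

The corollary says nothing about $H=rP_1+P_4$ with $r\ge1$.

We quote the following published facts.

* Multicolored Clique, with the number $K$ of classes as parameter, is W[1]-hard (Pietrzak 2003; Fellows, Hermelin, Rosamond, Vialette 2009). Its input is a graph with vertex classes $V_1,\dots,V_K$; the question is whether there is a clique with one vertex in each class.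
* Partitioned Subgraph Isomorphism with a pattern with $M$ edges has no $f(M)n^{o(M/\log M)}$-time algorithm under ETH (Marx, *Can you beat treewidth?*, 2010). Its input is a pattern graph on $\{1,\dots,K\}$ and a host graph with classes $V_1,\dots,V_K$; one has to pick $x_i\in V_i$ so that $x_ix_j$ is a host edge whenever $ij$ is a pattern edge.
* 3-Coloring is NP-complete on graphs of girth at least $g$ for every fixed $g$ (Kamiński–Lozin 2007) and on line graphs (Holyer 1981); Coloring is polynomial on $P_4$-free graphs (Corneil, Lerchs, Stewart Burlingham 1981).

## 3. Maximal independent sets of a $2P_2$-free graph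

Small values of $k$ are easy: $k=1$ asks for an edgeless graph, $k=2$ for a bipartite one. For general $k$, a sensible first attempt on $2P_2$-free graphs is positive. Color classes may be taken from maximal independent sets, so let us count those. The count gives Theorem 2(c), and it also shows where an FPT algorithm along these lines gets stuck.

**Proof of Theorem 2(c).**

**Step 1: few maximal independent sets.** We show that a $2P_2$-free graph $G$ has at most $|E(G)|+1$ maximal independent sets, by adding vertices one at a time. Order the vertices $v_1,\dots,v_n$ and let $G_i=G[v_1,\dots,v_i]$. The graph $G_1$ has exactly one maximal independent set. Let $S$ be a maximal independent set of $G_i$, $i\ge2$. There are three kinds.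

If $v_i\notin S$, then $S$ is maximal in $G_{i-1}$ and contains a neighbor of $v_i$. If $v_i\in S$ and $S\setminus\{v_i\}$ is maximal in $G_{i-1}$, then $S\setminus\{v_i\}$ contains no neighbor of $v_i$. Sending $S$ to $S$ in the first case and to $S\setminus\{v_i\}$ in the second is therefore injective on the sets of these two kinds together: each map is injective, and the images are told apart by whether they contain a neighbor of $v_i$. So there are at most as many such $S$ as maximal independent sets of $G_{i-1}$.

In the third kind, $v_i\in S$ but some vertex $u\notin S$ of $G_{i-1}$ has no neighbor in $S\setminus\{v_i\}$. Since $S$ is maximal in $G_i$, $u$ has a neighbor in $S$, so $u$ is adjacent to $v_i$. Let $X$ be the set of vertices of $G_i$ that are different from and non-adjacent to both $u$ and $v_i$. An edge inside $X$ together with the edge $uv_i$ would induce $2P_2$, so $X$ is independent, and so is $X\cup\{v_i\}$. Moreover $S\setminus\{v_i\}\subseteq X$. By maximality $S=X\cup\{v_i\}$, so $S$ is determined by $u$. Hence there are at most as many sets of the third kind as edges from $v_i$ to $G_{i-1}$. Summing over $i$ gives $|E(G)|+1$.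

**Step 2: listing them.** The same argument is an algorithm. From the list for $G_{i-1}$ form the candidates $S'$ (if $S'$ contains a neighbor of $v_i$) or $S'\cup\{v_i\}$ (if not), add the set $X\cup\{v_i\}$ for each neighbor $u$ of $v_i$ in $G_{i-1}$, and keep the candidates that are maximal independent sets of $G_i$, without repetitions. This is polynomial, since each list has at most $|E(G)|+1$ members.

**Step 3: coloring.** We turn the list into an algorithm. If $k\ge n$ answer yes. Otherwise, $G$ is $k$-colorable if and only if $V(G)$ is a union of $k$ maximal independent sets: extend each color class to a maximal independent set, and conversely give each vertex the first set that contains it. Trying all $k$-tuples takes $(|E(G)|+1)^k n^{O(1)}$ time, which is $n^{2k+O(1)}$ because $|E(G)|+1\le n^2$. $\square$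

The exponent depends on $k$ because we choose $k$ sets from a list whose length is not bounded in terms of $k$. It really is not bounded. Take $a_1,\dots,a_m,b_1,\dots,b_m$ with $a_i$ adjacent to $b_j$ if and only if $i\le j$. The graph is bipartite, so two colors suffice. It is $2P_2$-free: if $a_ib_j$ and $a_{i'}b_{j'}$ are disjoint edges, say with $i\le i'$, then $i\le i'\le j'$ and $a_ib_{j'}$ is an edge. For $j=0,\dots,m$ the set
$$S_j=\{a_{j+1},\dots,a_m\}\cup\{b_1,\dots,b_j\}$$
is independent. It is maximal, since a missing $a_i$ has $i\le j$ and is adjacent to $b_j\in S_j$, while a missing $b_l$ has $l>j$ and is adjacent to $a_l\in S_j$. So there are at least $m+1$ maximal independent sets with $k=2$.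

Look at what these sets are: they form a chain of positions, and choosing one means choosing a number $j\in\{0,\dots,m\}$. This is the obstacle to an FPT algorithm, and it is also the idea for hardness. One color can store a number from a range that has nothing to do with $k$.

Storing is not enough; we also have to test the stored values, and here the obvious device fails. Suppose $A$ and $B$ are independent sets of a $2P_2$-free graph, and we want $a\in A$ and $b\in B$ to be allowed the same color exactly when a relation $R$ holds, so we make $a,b$ non-adjacent if and only if $(a,b)\in R$. If $R$ is equality on a two-element set, or any relation with $(a,b),(a',b')\in R$ and $(a,b'),(a',b)\notin R$, then the edges $ab'$ and $a'b$ induce $2P_2$. So between $A$ and $B$ the neighborhoods must be nested, and only comparisons with a threshold are available. This is why rule (N3) compares two numbers, $\pi_a(f)\ge\rho_f(y)$. All the work is to make monotone comparisons express arbitrary relations.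

## 4. Colorings of $G$ are threshold assignments

**Lemma 5.** With $k=|\Phi|$, the graph $G$ of a threshold system is $k$-colorable if and only if the system is satisfiable.

**Proof.**

**Step 1: from thresholds to a coloring.** We read a color class off each flag. Let $t$ satisfy (E) and (C), and use $\Phi$ as the set of colors. Give $v_f$ the color $f$. Give $a\in A_p$ a color $f\in\operatorname{dom}\pi_a$ with $t(f)\le\pi_a(f)$; one exists by (C). Now let $b=b_e^j$, where $e$ has ordered ends $p,p'$. If we had $t(p,e)\le j-1$ and $t(p',e)\le m-j$, the sum would be at most $m-1$, against (E). So $t(p,e)\ge j$ or $t(p',e)\ge m+1-j$; in other words, some flag $f$ at $e$ has $\rho_f(b)\le t(f)$. Give $b$ such a color $f$.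

The vertices of color $f=(p,e)$ are $v_f$, some $a\in A_p$ with $f\in\operatorname{dom}\pi_a$ and $t(f)\le\pi_a(f)$, and some $b\in B_e$ with $\rho_f(b)\le t(f)$. Check all pairs. Two $a$'s, or two $b$'s, are non-adjacent by (N1). The vertex $v_f$ and a $b$ are non-adjacent by (N2); $v_f$ and an $a$ by (N3), since $\pi_a(f)\ge0$. For an $a$ and a $b$ we have $\rho_f(b)\le t(f)\le\pi_a(f)$, so they are non-adjacent by (N3). The coloring is proper.

**Step 2: from a coloring to thresholds.** We use the clique of the $v_f$ to name the colors and let the color class define the number. Take a $k$-coloring. The clique $\{v_f\}$ has $k$ vertices, so it uses every color exactly once; call the color of $v_f$ simply $f$. A vertex other than $v_f$ with color $f=(p,e)$ is a non-neighbor of $v_f$, so it lies in $B_e$ or is some $a\in A_p$ with $f\in\operatorname{dom}\pi_a$. Define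
$$t(f)=\max\{\rho_f(b): b\in B_e\text{ has color }f\},$$
and $t(f)=0$ if there is no such $b$.

**Step 3: condition (E).** Let $e$ have ordered ends $p,p'$. By Step 2, every $b_e^j$ has color $(p,e)$ or $(p',e)$. If all have color $(p,e)$, then $t(p,e)=m$ and (E) holds. Otherwise let $j_0$ be the least $j$ such that $b_e^j$ has color $(p',e)$. On the set of indices with color $(p',e)$ the function $j\mapsto m+1-j$ is largest at $j_0$, so $t(p',e)=m+1-j_0$. The vertices $b_e^1,\dots,b_e^{j_0-1}$ have color $(p,e)$, so $t(p,e)\ge j_0-1$. The sum is at least $m$.

**Step 4: condition (C).** Let $a\in A_p$ have color $f=(p,e)$. Then $f\in\operatorname{dom}\pi_a$, so $\pi_a(f)\ge0$. Every $b\in B_e$ of color $f$ is non-adjacent to $a$, so $\rho_f(b)\le\pi_a(f)$ by (N3). Hence $t(f)\le\pi_a(f)$, and the clause $\pi_a$ is satisfied. $\square$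

## 5. Induced cycles in $\overline G$ come from cycles of $\Gamma$

**Lemma 6.** Every induced cycle of length $\ell\ge4$ in $\overline G$ has $\ell\ge2\operatorname{girth}(\Gamma)\ge6$. In particular $\overline G$ has no induced $C_4=\overline{2P_2}$, so $G$ is $2P_2$-free.

**Proof.** In this proof $\sim$ denotes adjacency in $\overline G$, so the list (N1)–(N3) is the list of the edges of $\overline G$. Call the sets $A_p$, $B_e$, $\{v_f\}$ *classes*; each is a clique of $\overline G$. For a flag $f=(p,e)$ put $B_e^f=B_e\cup\{v_f\}$, also a clique of $\overline G$ by (N2).

**Step 1: nestedness.** We exclude the crossing pattern of Section 3. For $a\in A_p$ and $y\in B_e^f$ we have $a\sim y$ if and only if $\pi_a(f)\ge\rho_f(y)$. Hence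
$$\text{there are no } a,a'\in A_p,\ y,y'\in B_e^f \text{ with } a\sim y,\ a'\sim y',\ a\not\sim y',\ a'\not\sim y. \tag{1}$$
Indeed, if $\pi_a(f)\ge\pi_{a'}(f)$, then $a'\sim y'$ gives $\pi_a(f)\ge\pi_{a'}(f)\ge\rho_f(y')$ and so $a\sim y'$. If $\pi_{a'}(f)\ge\pi_a(f)$, then in the same way $a\sim y$ gives $a'\sim y$.

**Step 2: a map of the classes.** We record which classes can be joined. Let $Q$ be the graph with node set $V(\Gamma)\cup E(\Gamma)\cup\Phi$ in which, for each flag $f=(p,e)$, the three nodes $p,e,f$ are pairwise adjacent, and there are no other edges. By (N1)–(N3), adjacent vertices of $\overline G$ in different classes lie in classes whose nodes are adjacent in $Q$. Flags are pairwise non-adjacent in $Q$, and the flag $(p,e)$ has exactly the neighbors $p$ and $e$. Removing the flags from $Q$ leaves the incidence graph $I_\Gamma$ of $\Gamma$ (nodes against edges). It is bipartite, and since $\Gamma$ is simple, its cycles are the cycles of $\Gamma$ with every edge subdivided once, so its girth is $2\operatorname{girth}(\Gamma)$.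

**Step 3: projecting a cycle to $Q$.** Let $Z$ be an induced cycle of $\overline G$ of length $\ell\ge4$. A clique of $\overline G$ contains at most two vertices of $Z$, and if it contains two, they are consecutive on $Z$. So going around $Z$ and merging consecutive vertices of the same class gives a cyclic sequence of $t$ distinct nodes of $Q$, consecutive ones adjacent. Here $t\le\ell$, and $t\ge2$ because one class contains at most two vertices of $Z$.

**Step 4: short projections, $t\le3$.** We show that they contradict (1). If $t=3$, the nodes form a triangle of $Q$. As $I_\Gamma$ is bipartite, the triangle contains a flag $f=(p,e)$, whose only neighbors are $p$ and $e$; so it is $\{p,e,f\}$. If $t=2$, the two nodes are adjacent, and every edge of $Q$ lies in such a triangle. In both cases $Z\subseteq A_p\cup B_e^f$, a union of two cliques. Each contains at most two vertices of $Z$, so $\ell=4$ and $Z$ has two vertices $a,a'$ in $A_p$ and two vertices $y,y'$ in $B_e^f$. Each of these pairs is consecutive on $Z$, so with suitable naming $Z$ is $a,a',y',y$ in cyclic order: $a\sim y$, $a'\sim y'$, $a\not\sim y'$, $a'\not\sim y$. This contradicts (1).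

**Step 5: long projections, $t\ge4$.** We show that they yield a cycle of $I_\Gamma$. Now we have a cycle of length $t$ in $Q$. Flags on it are never consecutive. A flag $(p,e)$ on it has the two neighbors $p$ and $e$ on the cycle, and these are adjacent in $I_\Gamma$. So deleting the flags leaves a cyclic sequence of $t'\ge t/2\ge2$ distinct nodes of $I_\Gamma$, consecutive ones adjacent. If $t'=2$, then $t=4$ and the cycle is $p,f,e,f'$, where both flags have neighbors $p$ and $e$; then $f=f'=(p,e)$, impossible. So $t'\ge3$, the sequence is a cycle of $I_\Gamma$, and
$$\ell\ge t\ge t'\ge2\operatorname{girth}(\Gamma)\ge6. \qquad\square$$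

The lemma explains why $\Gamma$ must be simple. Suppose two parallel edges $e,e'$ joined $p$ and $p'$, with $m=3$, both edges ordered $p,p'$, and suppose that there is a clause "$t(p,e)\le2$ or $t(p,e')\le2$" at $p$, with vertex $a$, and a similar clause "$t(p',e)\le2$ or $t(p',e')\le2$" at $p'$, with vertex $a'$. The vertices $b=b_e^2$ and $b'=b_{e'}^2$ have value $2$ on both sides, so in $\overline G$ both $a$ and $a'$ are adjacent to both $b$ and $b'$, while $a\not\sim a'$ and $b\not\sim b'$. That is an induced $C_4$. In the next section we therefore give every needed copy of a number its own node.

## 6. Encoding arbitrary binary constraints by pairs of opposing thresholds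

**Definition (constraint instance).** Variables $1,\dots,K$ with domain $\{0,\dots,m\}$, $m\ge1$; a set $F$ of $M$ unordered pairs of variables; and for every $\{i,j\}\in F$ with $i<j$ a relation $R_{ij}\subseteq\{0,\dots,m\}^2$. A *solution* is $x\in\{0,\dots,m\}^K$ with $(x_i,x_j)\in R_{ij}$ for all $\{i,j\}\in F$, $i<j$.

We want a threshold system that is satisfiable exactly when a solution exists. Clauses can only say that a threshold is small, so one threshold per variable can only forbid it from being too large. The remedy is to represent $x_i$ by two thresholds, meant to be $x_i$ and $m-x_i$: condition (E) prevents both from being small, and "$x_i\ne x$" becomes "the first is at most $x-1$ or the second is at most $m-x-1$".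

**The sum gadget.** The purpose of this gadget is an upper bound on a sum, to counter the lower bound (E). For two flags $f,f'$ at one node, take the $m$ clauses
$$t(f)\le h\quad\text{or}\quad t(f')\le m-1-h,\qquad h=0,\dots,m-1.$$
Together they are equivalent to $t(f)+t(f')\le m$. If the sum is at most $m$ and $t(f)\ge h+1$, then $t(f')\le m-1-h$, so every clause holds. If the sum is at least $m+1$, then $t(f)\ge1$ because $t(f')\le m$; put $h=t(f)-1$. In this clause $t(f)\le h$ is false, and $t(f')\le m-1-h=m-t(f)$ is false as well, so the clause is violated.

**The system.** The nodes of $\Gamma$ are $p_i^+,p_i^-$ for each $i$, and $q_{ij}=q_{ji}$ for each $\{i,j\}\in F$. The edges are $\varepsilon_i=\{p_i^+,p_i^-\}$ and, for each ordered pair $(i,j)$ with $\{i,j\}\in F$ and each $s\in\{+,-\}$, the edge $\varepsilon_{ij}^s=\{p_i^s,q_{ij}\}$. This graph is simple, and $|E(\Gamma)|=K+4M$. Write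
$$d_i^s=t(p_i^s,\varepsilon_i),\qquad d_{ij}^s=t(p_i^s,\varepsilon_{ij}^s),\qquad t_{ij}^s=t(q_{ij},\varepsilon_{ij}^s).$$
Think of $d_i^s$ as the master copy of the number, $t_{ij}^s$ as the copy delivered to the place where the constraint $\{i,j\}$ is tested, and $d_{ij}^s$ as the link between them.

At $p_i^s$ take the sum gadgets for $d_i^s+d_{ij}^s\le m$, for all $j$ with $\{i,j\}\in F$. At $q_{ij}$, $i<j$, take for every $(x,y)\in\{0,\dots,m\}^2\setminus R_{ij}$ the clause
$$t_{ij}^+\le x-1\ \text{ or }\ t_{ij}^-\le m-x-1\ \text{ or }\ t_{ji}^+\le y-1\ \text{ or }\ t_{ji}^-\le m-y-1, \tag{2}$$
where literals with right-hand side $-1$ are omitted (they are false anyway, since $t\ge0$). The four flags are distinct. As $m\ge1$, $x-1$ and $m-x-1$ are not both $-1$, so the clause is nonempty.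

For example, let $K=2$, $m=1$, $F=\{\{1,2\}\}$ and $R_{12}=\{(0,0),(1,1)\}$. Then $\Gamma$ consists of the two triangles $p_1^+,p_1^-,q_{12}$ and $p_2^+,p_2^-,q_{12}$ sharing the node $q_{12}$; it has $6$ edges and $12$ flags. The pair $(0,1)$ gives the clause "$t_{12}^-\le0$ or $t_{21}^+\le0$", and $(1,0)$ gives "$t_{12}^+\le0$ or $t_{21}^-\le0$".

The minus literals are needed. If they are dropped from (2), then $d_i^+=0$, $d_i^-=m$, $d_{ij}^+=m$, $d_{ij}^-=0$, $t_{ij}^+=0$, $t_{ij}^-=m$ satisfies (E), all sum gadgets, and every clause that still has a literal. The system would then see at most whether $(0,0)$ belongs to each relation.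

**Lemma 7.** The system is satisfiable if and only if the constraint instance has a solution.

**Proof.**

**Step 1: a satisfying $t$ gives a solution.** We read off the value at $p_i^+$ and push lower bounds to the nodes $q_{ij}$. Let $x_i=d_i^+$. For every ordered pair $(i,j)$ with $\{i,j\}\in F$ and each sign $s$, (E) for $\varepsilon_{ij}^s$ gives $t_{ij}^s\ge m-d_{ij}^s$, and the sum gadget gives $m-d_{ij}^s\ge d_i^s$. So $t_{ij}^s\ge d_i^s$. By (E) for $\varepsilon_i$, $d_i^-\ge m-x_i$. Therefore
$$t_{ij}^+\ge x_i,\qquad t_{ij}^-\ge m-x_i. \tag{3}$$
Suppose $(x_i,x_j)\notin R_{ij}$ for some $\{i,j\}\in F$, $i<j$. Consider clause (2) for $(x,y)=(x_i,x_j)$. By (3) for $(i,j)$ and for $(j,i)$, all its literals are false, a contradiction. So $x$ is a solution.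

**Step 2: a solution gives a satisfying $t$.** We make every inequality tight. Given a solution $x$, set
$$d_i^+=x_i,\qquad d_i^-=m-x_i,\qquad d_{ij}^s=m-d_i^s,\qquad t_{ij}^s=d_i^s.$$
All sums in (E) equal $m$: $d_i^++d_i^-=m$ and $d_{ij}^s+t_{ij}^s=m$. So do the sums $d_i^s+d_{ij}^s$ in the sum gadgets. Now take a clause (2) with $(x,y)\notin R_{ij}$. Since $(x_i,x_j)\in R_{ij}$, we have $x\ne x_i$ or $y\ne x_j$. If $x_i<x$, then $x\ge1$, so the first literal is present, and $t_{ij}^+=x_i\le x-1$. If $x_i>x$, then $x<m$, so the second literal is present, and $t_{ij}^-=m-x_i\le m-x-1$. If $y\ne x_j$, the same argument with $t_{ji}^+,t_{ji}^-$ applies. $\square$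

## 7. W[1]-hardness on $2P_2$-free graphs

**Proof of Theorem 1.**

**Step 1: the input as a constraint instance.** Take an instance of Multicolored Clique with classes $V_1,\dots,V_K$. If $K=1$ the instance is trivial to solve, so let $K\ge2$. Pad the classes with isolated vertices to a common size $m+1\ge2$. This changes nothing, because an isolated vertex lies in no clique of size $K\ge2$. Identify each $V_i$ with $\{0,\dots,m\}$, let $F$ be the set of all $M=\binom K2$ pairs, and let $R_{ij}$ be the set of pairs $(x,y)$ such that the vertex $x$ of $V_i$ is adjacent to the vertex $y$ of $V_j$. Solutions are exactly the cliques with one vertex in each class.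

**Step 2: the graph.** Form the system of Section 6 and its graph $G$. By Lemmas 7 and 5, $G$ is $k$-colorable with
$$k=2|E(\Gamma)|=2\left(K+4\binom K2\right)=4K^2-2K$$
if and only if the required clique exists. By Lemma 6, $G$ is $2P_2$-free, hence $P_5$-free.

**Step 3: this is a parameterized reduction.** There are $2Km(K-1)$ clauses from sum gadgets, at most $\binom K2(m+1)^2$ clauses (2), $m|E(\Gamma)|$ vertices in the sets $B_e$, and $k$ vertices $v_f$. So $G$ has size polynomial in $K$ and $m$ and is built in polynomial time, and $k$ is a function of $K$ alone. Multicolored Clique is W[1]-hard; hence Coloring with parameter $k$ is W[1]-hard on $2P_2$-free graphs and on $P_5$-free graphs. Concretely, an algorithm of running time $f(k)|V(G)|^{O(1)}$ would solve Multicolored Clique in time $f(4K^2-2K)\cdot(Km)^{O(1)}$ plus the polynomial time of the reduction, and FPT $=$ W[1] would follow. $\blacksquare$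

## 8. Subdividing $\Gamma$: longer cycles and the exponent

Lemma 6 ties the induced cycles of $\overline G$ to the girth of $\Gamma$. In Section 6 the girth is only $3$, but we can raise it.

**Lemma 8.** Replace an edge $e=\{p,p'\}$ of $\Gamma$ by a path $p,u,p'$ with a new node $u$ and edges $e_1=\{p,u\}$, $e_2=\{u,p'\}$. Replace the flags $(p,e),(p',e)$ in clauses by $(p,e_1),(p',e_2)$, and put the sum gadget for $t(u,e_1)+t(u,e_2)\le m$ at $u$. Satisfiability is unchanged.

**Proof.** If the new system is satisfied, then (E) for $e_1$, the gadget at $u$, and (E) for $e_2$ give in turn
$$t(p,e_1)\ge m-t(u,e_1)\ge t(u,e_2)\ge m-t(p',e_2).$$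
So with $t(p,e)=t(p,e_1)$ and $t(p',e)=t(p',e_2)$ the old condition (E) holds for $e$, and the clauses keep their truth values. Conversely, given an old solution, put $t(p,e_1)=t(p,e)$, $t(p',e_2)=t(p',e)$, $t(u,e_1)=m-t(p,e)$, $t(u,e_2)=t(p,e)$. The sum at $e_1$ is $m$, the sum in the gadget at $u$ is $m$, and the sum at $e_2$ is $t(p,e)+t(p',e)\ge m$. $\square$

**Proof of Theorem 2(a).**

**Step 1: raise the girth.** Choose $q$ with $6(q+1)>g$, take the system from the proof of Theorem 1, and subdivide every original edge exactly $q$ times, that is, apply Lemma 8 repeatedly so that each edge becomes a path with $q+1$ edges. Every cycle becomes $q+1$ times as long, so the girth is at least $3(q+1)$. By Lemma 6, $\overline G$ has no induced $C_\ell$ with $4\le\ell<6(q+1)$, in particular none with $4\le\ell\le g$. By Lemmas 8, 7 and 5, $G$ is $k$-colorable if and only if the clique exists, where $k=2(q+1)(K+4M)$ and $M=\binom K2$. For fixed $g$ this is bounded by a function of $K$. The new gadgets add $m$ clauses per new node, so the construction is still polynomial, and W[1]-hardness follows as before.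

**Step 2: finite families.** Let $\mathcal H$ be a finite family of graphs with non-chordal complements, and let $g$ be the maximum of $4$ and the largest order of a graph in $\mathcal H$. If $G$ belongs to the class just treated and contained an induced $H\in\mathcal H$, then $\overline H$ would be an induced subgraph of $\overline G$ and would contain an induced cycle of length between $4$ and $|V(H)|\le g$, a contradiction. So the class of the first sentence, for this $g$, consists of $\mathcal H$-free graphs, and the hardness carries over. $\blacksquare$

**Proof of Theorem 2(b).**

**Step 1: a sparser source problem.** The $\binom K2$ pairs make $k$ quadratic in the clique parameter; we start from patterns measured by their number of edges instead. Take an instance of Partitioned Subgraph Isomorphism with pattern edge set $F$, $|F|=M$, and a host graph on $n$ vertices. An isolated pattern vertex only requires its class to be nonempty; check this and remove it. If $M=0$ we are done, so let $M\ge1$. Now every pattern vertex lies on an edge, so $K\le2M$. Pad the host classes with isolated vertices to a common size $m+1\ge2$; since every pattern vertex lies on an edge, the new vertices are never used. This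 is exactly a constraint instance as in Section 6.

**Step 2: the bounds.** Fix $q$: for $2P_2$-free graphs $q=0$, and for the class in (a) $q$ as in the proof of (a). Build $G$ as above, with $k=2(q+1)(K+4M)$. Since $0\le K\le2M$,
$$2(q+1)M\le k\le12(q+1)M,$$
and $|V(G)|\le(Mn)^{O(1)}$, since $m\le n+1$ and there are $2m$ sum-gadget clauses for each ordered pair, at most $(m+1)^2$ clauses (2) for each pair in $F$, and $m$ clauses for each subdivision node.

**Step 3: transfer.** Suppose Coloring on the class could be solved in time $f(k)|V(G)|^{\alpha(k)}$ with $\alpha(k)=o(k/\log k)$. For fixed $q$ we have $k=\Theta(M)$, so $\alpha(k)\cdot O(1)=o(M/\log M)$, and the running time on our $G$ is at most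
$$f(k)\,(Mn)^{o(M/\log M)}=f(k)\,M^{o(M/\log M)}\cdot n^{o(M/\log M)}.$$
The factor in front of $n^{o(M/\log M)}$ is bounded by a function $f'(M)$, namely the maximum of $f$ over $k\le12(q+1)M$ times the power of $M$. The time to build $G$ is $(Mn)^{O(1)}$ and is absorbed. We obtain an $f'(M)n^{o(M/\log M)}$-time algorithm for Partitioned Subgraph Isomorphism, contradicting Marx's theorem under ETH. $\blacksquare$

## 9. List coloring on $(rP_1+P_3)$-free graphs

We turn to the positive side. Since an $(rP_1+P_3)$-free graph is also $(r'P_1+P_3)$-free for $r'\ge r$, we may assume $r\ge1$.

The plan is to find a large independent set $I$. We shall see that it forces the rest of the graph into two parts: disjoint cliques with no edges between them, and a set $W$ of vertices adjacent to almost everything in those cliques. When $r=1$, "almost everything" will mean "everything": then no color on $W$ appears on the cliques, we guess which set $F$ of colors the cliques may use, and the cliques can be colored independently of each other. For larger $r$ a few cliques are exceptional, and we guess their coloring outright. In either case the number of colors left for $W$ goes down, and we recurse.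

**Proof of Theorem 3.** The algorithm is recursive. Its input is an $(rP_1+P_3)$-free graph $G$, a color set $C$ with $|C|=\kappa\le k$, and lists $L(v)\subseteq C$. If $V(G)=\emptyset$ answer yes; otherwise, if $C=\emptyset$ answer no. Put $N=(\kappa+2)r+2$.

**Step 1: a large maximal independent set.** We need room to find $r$ isolated vertices whenever we want them. If $|V(G)|<\binom{\kappa+N-1}{\kappa}$, solve the instance by brute force. Otherwise we find a clique of size $\kappa+1$ or an independent set of size $N$ by the constructive form of Ramsey's theorem: for $\alpha,\beta\ge1$, every graph on at least $\binom{\alpha+\beta-2}{\alpha-1}$ vertices contains a clique of size $\alpha$ or an independent set of size $\beta$, which can be found in polynomial time. For $\alpha=1$ or $\beta=1$ take one vertex. Otherwise pick any vertex $v$ and use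
$$\binom{\alpha+\beta-2}{\alpha-1}=\binom{\alpha+\beta-3}{\alpha-2}+\binom{\alpha+\beta-3}{\alpha-1}.$$
Either $v$ has at least $\binom{\alpha+\beta-3}{\alpha-2}$ neighbors, and we continue among them with $(\alpha-1,\beta)$, adding $v$ to a clique found; or it has at least $\binom{\alpha+\beta-3}{\alpha-1}$ non-neighbors, and we continue among them with $(\alpha,\beta-1)$, adding $v$ to an independent set found. For if both failed, there would be at most $\binom{\alpha+\beta-2}{\alpha-1}-2$ vertices besides $v$. Apply this with $\alpha=\kappa+1$, $\beta=N$. If we find a clique $K_{\kappa+1}$, answer no. Otherwise extend the independent set greedily to a maximal independent set $I$; then $|I|\ge N$.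

**Step 2: light and heavy vertices.** We classify the vertices outside $I$ by their neighbors in $I$. Every $v\notin I$ has a neighbor in $I$. If $v$ had at least two neighbors $y,y'$ and at least $r$ non-neighbors in $I$, then $y,v,y'$ and $r$ of these non-neighbors would induce $rP_1+P_3$. So $v$ is *light* (exactly one neighbor in $I$) or *heavy* (at most $r-1$ non-neighbors in $I$). It is not both, since a light vertex has at least $N-1\ge r$ non-neighbors in $I$. For $x\in I$ let $L_x$ be the set of light vertices whose neighbor in $I$ is $x$, and let $Q_x=\{x\}\cup L_x$. Let $W$ be the set of heavy vertices. Thus $V(G)$ is the disjoint union of $W$ and the sets $Q_x$.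

**Step 3: the sets $Q_x$ are cliques with no edges between them.** If $u,u'\in L_x$ were non-adjacent, then $u,x,u'$ induce a $P_3$. Any $r$ vertices of $I\setminus\{x\}$ are non-adjacent to $u,x,u'$, and they exist since $N-1\ge r$. This gives an induced $rP_1+P_3$, a contradiction. So $Q_x$ is a clique.

Let $x\ne y$ and suppose there is an edge between $Q_x$ and $Q_y$. The vertices $x,y\in I$ are non-adjacent, a vertex of $L_y$ is not adjacent to $x$, and one of $L_x$ is not adjacent to $y$. So the edge joins some $u\in L_x$ and $u'\in L_y$. Then $x,u,u'$ induce a $P_3$, and any $r$ vertices of $I\setminus\{x,y\}$, which exist since $N-2\ge r$, are non-adjacent to it. Contradiction. So distinct cliques $Q_x,Q_y$ have no edges between them.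

**Step 4: a heavy vertex sees almost all cliques completely.** We claim that each $w\in W$ is adjacent to all vertices of all but at most $r-1$ of the cliques $Q_x$. Suppose $z_i\in Q_{x_i}$, $i=1,\dots,r$, are non-neighbors of $w$ with distinct $x_i$. At least $N-r$ vertices of $I$ lie outside $\{x_1,\dots,x_r\}$, and at most $r-1$ of those are non-neighbors of $w$. So at least $N-r-(r-1)=\kappa r+3\ge2$ of them are neighbors of $w$; take two, $y$ and $y'$. Then $y,w,y'$ induce a $P_3$. By Step 3 the $z_i$ are pairwise non-adjacent, and they are non-adjacent to $y,y'$ because $y,y'$ lie in other cliques. They are non-adjacent to $w$ by choice. So $G$ contains an induced $rP_1+P_3$, a contradiction.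

**Step 5: the branching.** We guess the set $F$ of colors not used on $W$. Answer no if some $|Q_x|>\kappa$. For a nonempty set $F\subseteq C$ call $Q_x$ $F$-*bad* if it has no coloring from the lists $L(v)\cap F$. Since $Q_x$ is a clique, such a coloring is a matching of its vertices to distinct colors, so this is decided by bipartite matching. Let $D_F$ be the union of the $F$-bad cliques. For each nonempty $F\subseteq C$ for which there are at most $(r-1)\kappa$ $F$-bad cliques, and for each $L$-coloring $\psi$ of $G[D_F]$, recurse on $G[W]$ with color set $C\setminus F$ and lists
$$L'(w)=L(w)\setminus\bigl(F\cup\{\psi(z):z\in N(w)\cap D_F\}\bigr).$$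
Answer yes if and only if some recursive call answers yes. Note that $G[W]$ is again $(rP_1+P_3)$-free, and that $D_F$ has at most $\kappa\cdot(r-1)\kappa$ vertices, so there are at most $\kappa^{\kappa^2(r-1)}$ colorings $\psi$.

**Step 6: a yes answer is correct.** Suppose a recursive call succeeds. Color $W$ by it, $D_F$ by $\psi$, and each remaining $Q_x$ from the lists $L(v)\cap F$, which is possible as $Q_x$ is not $F$-bad. All lists are respected. The coloring is proper inside $W$, inside $D_F$ and inside each remaining clique; there are no edges between distinct cliques; $W$ uses no color of $F$, so it has no conflict with the remaining cliques; and $L'$ excludes conflicts between $W$ and $D_F$.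

**Step 7: a solution is found.** Let $\varphi$ be an $L$-coloring of $G$, and let $F$ be the set of colors of $C$ not used on $W$. We check that the algorithm tries this $F$ with $\psi=\varphi|_{D_F}$. The test $|Q_x|>\kappa$ does not fire, since a colored clique has at most $\kappa$ vertices. A color used on some $w\in W$ occurs in at most $r-1$ of the cliques $Q_x$, because $w$ is non-adjacent to all other vertices of its color, and by Step 4 it has non-neighbors in at most $r-1$ cliques. Since $|I|\ge N>\kappa(r-1)$, some color occurs on at least $r$ vertices of $I$, hence in at least $r$ cliques. So that color is not used on $W$ and belongs to $F$; in particular $F\ne\emptyset$. Next, every $F$-bad clique contains a vertex whose color under $\varphi$ is in $C\setminus F$, since otherwise $\varphi$ would color it from the lists $L(v)\cap F$. Each of the at most $\kappa$ colors of $C\setminus F$ is used on $W$ and so occurs in at most $r-1$ cliques. Hence there are at most $(r-1)\kappa$ $F$-bad cliques, and $F$ passes the test. With $\psi=\varphi|_{D_F}$, the restriction $\varphi|_W$ uses colors from the lists, none from $F$, and at no $w$ the color of a neighbor in $D_F$. So it is a coloring of $G[W]$ from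 the lists $L'$. By induction on the number of colors the recursive call answers correctly, that is, yes.

**Step 8: running time.** Each call makes at most $2^kk^{k^2(r-1)}$ recursive calls. As $F\ne\emptyset$, the number of colors drops at each level, so the depth is at most $k$ and the total number of calls is bounded by a function of $k$ and $r$. The brute force in Step 1 handles fewer than $\binom{\kappa+N-1}{\kappa}$ vertices, a number bounded in terms of $k$ and $r$; everything else in one call costs $h(k,r)\,n^{O(1)}$. The whole algorithm is FPT with parameter $k+r$. $\blacksquare$

## 10. Which $H$ make Coloring tractable on $H$-free graphs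

**Proof of Corollary 4.**

**Step 1: the tractable cases.** If $H$ is an induced subgraph of $P_4$, then $H$-free graphs are $P_4$-free and Coloring on them is polynomial (Corneil, Lerchs, Stewart Burlingham 1981). If $H$ is an induced subgraph of $rP_1+P_3$, then $H$-free graphs are $(rP_1+P_3)$-free; use Theorem 3 with all lists equal to $\{1,\dots,k\}$. Here $r$ depends only on $H$, so this is FPT in $k$.

From now on suppose that neither holds and that $H\ne rP_1+P_4$ for every $r\ge1$.

**Step 2: $H$ is not a linear forest.** We use NP-completeness at $k=3$. If $H$ contains a cycle of length $c$, then graphs of girth at least $c+1$ are $H$-free, so 3-Coloring is NP-complete on $H$-free graphs (Kamiński–Lozin 2007). If $H$ is a forest with a vertex of degree at least $3$, then three neighbors of this vertex are pairwise non-adjacent, so $H$ contains an induced claw, a vertex with three pairwise non-adjacent neighbors. Line graphs contain no induced claw: of three edges each meeting a given edge, two share an end with it at the same vertex and so meet each other. So line graphs are $H$-free, and 3-Coloring is NP-complete on $H$-free graphs (Holyer 1981). In both cases, an algorithm with running time $f(k)|V(G)|^{O(1)}$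 is polynomial for $k=3$, so P $=$ NP. Then Multicolored Clique, which is in NP, is solvable in polynomial time, and as it is W[1]-hard, FPT $=$ W[1].

**Step 3: $H$ is a linear forest.** We show that $H$ contains an induced $2P_2$. Now every component of $H$ is a path. Suppose $H$ has no induced $2P_2$. Then at most one component has an edge, and it is $P_j$ with $j\le4$, since $P_5$ contains an induced $2P_2$. So $H$ is edgeless or $H=rP_1+P_j$ with $2\le j\le4$ and $r\ge0$. If $H$ is edgeless or $j\le3$, then $H$ is an induced subgraph of some $rP_1+P_3$. If $j=4$ and $r=0$, then $H=P_4$. If $j=4$ and $r\ge1$, then $H=rP_1+P_4$. All of these are excluded. Hence $H$ contains an induced $2P_2$, every $2P_2$-free graph is $H$-free, and by Theorem 1 Coloring with parameter $k$ is W[1]-hard on $H$-free graphs. It is therefore not FPT unless FPT $=$ W[1]. $\blacksquare$
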